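# Cartesian products can lower extension complexity

## 1. A family of polytopes for which additivity fails

Block indices $i,j,k$, and expressions such as $i\pm1$, are taken in $\mathbb Z/3=\{1,2,3\}$. For $L\ge 1$ put
$$\Omega_i=\{(i,p):1\le p\le L\},\qquad \Omega=\Omega_1\cup\Omega_2\cup\Omega_3,\qquad \Omega^+=\Omega\cup\{0\},$$
so $|\Omega^+|=3L+1$. Elements of $\Omega^+$ are called *slots*. Let $P_L$ be the set of all $(x,v)\in\mathbb R^3\times\mathbb R^\Omega$ with $x_1+x_2+x_3=1$ and
$$A_{ip}:=3-v_{ip}-x_{i-1}\ge0,\qquad B_{ip}:=2-v_{ip}+x_{i+1}\ge0\qquad((i,p)\in\Omega),$$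
$$D_s:=v_s\ge0\ (s\in\Omega),\qquad D_0:=v_0:=1-\sum_{s\in\Omega}v_s\ge0 .$$

**Theorem 1.** Let $\mathrm{xc}$ denote extension complexity.

(a) $\mathrm{xc}(P_L)\le 6L+6$ and $\mathrm{xc}(P_L\times P_{L'})\le 6L+6L'+11$ for all $L,L'\ge1$.

(b) $\mathrm{xc}(P_L)=6L+6$ for all $L\ge1000$.

Hence $\mathrm{xc}(P_L\times P_{L'})\le \mathrm{xc}(P_L)+\mathrm{xc}(P_{L'})-1$ for all $L,L'\ge1000$. For example, $P=P_{1000}$ has $\mathrm{xc}(P)=6006$, but $\mathrm{xc}(P\times P)\le 12011<12012$. In particular, the identity $\mathrm{xc}(P_1\times P_2)=\mathrm{xc}(P_1)+\mathrm{xc}(P_2)$ does not hold for all polytopes $P_1,P_2$ of dimension at least $1$.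

Now for what this says. A polytope may have many facets and still be the shadow of a polytope with few facets. The extension complexity is the smallest number of inequalities that such a preimage can have. If you have a cheap preimage of $P_1$ and one of $P_2$, you can take their product, so always $\mathrm{xc}(P_1\times P_2)\le\mathrm{xc}(P_1)+\mathrm{xc}(P_2)$. The two factors have nothing to do with each other, so one would guess that this is optimal. The theorem says that it is not: two unrelated polytopes can share one inequality.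

The set $P_L$ is bounded: $v$ lies in a simplex, $x_{i-1}\le 3-v_{ip}\le 3$ and $x_{i+1}\ge v_{ip}-2\ge-2$. It lies in the hyperplane $\sum x_j=1$, and eliminating $x_3$ turns it into a full-dimensional polytope in $\mathbb R^{3L+2}$ (Lemma 7 below, with $G^+=\Omega^+$, gives the dimension). The definition uses $6L+(3L+1)=9L+1$ inequalities. So for large $L$ part (a) is a real saving. For $L=1$ the definition has $10$ inequalities, while $6L+6=12$; so the equality in (b) fails for $L=1$, and some lower bound on $L$ is needed.

## 2. Extended formulations and nonnegative weights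

**Definition.** A *polytope* is a bounded intersection of finitely many halfspaces, equivalently a convex hull of finitely many points. A polytope $Q$ is an *extended formulation* (EF) of $P$ if $P$ is a linear projection of $Q$. The *extension complexity* $\mathrm{xc}(P)$ is the minimum number of inequalities in a description of any EF of $P$.

*Example.* The cross-polytope $\operatorname{conv}(\pm e_1,\dots,\pm e_d)$ has $2^d$ facets $\pm x_1\pm\dots\pm x_d\le1$. It is the image of the simplex $\{(\lambda,\mu)\ge0:\sum\lambda_j+\sum\mu_j=1\}\subseteq\mathbb R^{2d}$ under $x=\lambda-\mu$, so $2d$ inequalities suffice.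

**Definition.** If $P$ is described by $A_ix\le b_i$ ($i=1,\dots,m$) and has vertices $v_1,\dots,v_n$, its *slack matrix* is $S\in\mathbb R_+^{m\times n}$ with $S_{ij}=b_i-A_iv_j$. The *nonnegative rank* $\mathrm{rank}_+(S)$ is the least $r$ such that $S=TU$ with $T\in\mathbb R_+^{m\times r}$, $U\in\mathbb R_+^{r\times n}$.

*Example.* For $[0,1]$ with inequalities $x\ge0$, $1-x\ge0$ and vertices $0,1$, the slack matrix is $\begin{pmatrix}0&1\\1&0\end{pmatrix}$, with rank and nonnegative rank both $2$.

By the theorem of Yannakakis, $\mathrm{xc}(P)=\mathrm{rank}_+(S)$.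

*Conventions.* Equations in the description of an EF are not counted, since they can be eliminated by parametrizing their solution space. Projections may be affine, since the slack matrix, and hence $\mathrm{xc}$, does not change under translation.

We use one direction of Yannakakis' theorem in a form that speaks about all points of $P$, so here is its proof. The version of Farkas' lemma we need says: if $Q$ is a nonempty polytope given by some equations and the inequalities $c_k\ge0$ ($k\in K$, each $c_k$ affine), and $g$ is an affine function with $g\ge0$ on $Q$, then on the solution space of the equations $g=\lambda_0+\sum_k\lambda_kc_k$ with $\lambda_0,\lambda_k\ge0$.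

**Proposition 2.** Let $P$ be a polytope with $\dim P\ge1$ that has an EF with $r$ inequalities, indexed by $K$, $|K|=r$. Let $s(z)=(s_\rho(z))_\rho$ be the vector of slacks at $z\in P$ for any finite set of valid inequalities of $P$. Then there are vectors $t_k\ge0$ and functions $\lambda_k:P\to\mathbb R_+$ ($k\in K$) with
$$s(z)=\sum_{k\in K}\lambda_k(z)\,t_k\qquad\text{for all }z\in P.\tag{1}$$

*Proof.* Let $\pi:Q\to P$ be the projection and $c_k\ge0$ the inequalities of $Q$. For each $\rho$ the function $s_\rho\circ\pi$ is affine and nonnegative on $Q$, so it is a nonnegative combination of the $c_k$ plus a constant $\lambda_0\ge0$. We must absorb the constant. As $\dim Q\ge\dim P\ge1$, there is a linear function $c$ that is not constant on $Q$. By Farkas, $\max_Qc-c$ and $c-\min_Qc$ are nonnegative combinations of the $c_k$ plus nonnegative constants; both functions take the value $0$ on $Q$, and there every term must vanish, so the constants are $0$. The sum of the two is the positive constant $\max_Qc-\min_Qc$. Thus every positive constant is a nonnegative combination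 of the $c_k$, and $s_\rho\circ\pi=\sum_kt_k(\rho)c_k$ on $Q$ with $t_k(\rho)\ge0$. Finally choose for each $z\in P$ a preimage $q(z)\in Q$ and put $\lambda_k(z)=c_k(q(z))$. $\blacksquare$

Nothing is said about how $\lambda_k$ depends on $z$. What we do know is a sign pattern. Call $k$ *active* at $z$ if $\lambda_k(z)>0$. Since all terms in (1) are nonnegative:

**(Z)** If $s_\rho(z)=0$ and $k$ is active at $z$, then $t_k(\rho)=0$. If $s_\rho(z)>0$, then some active $k$ has $t_k(\rho)>0$.

## 3. Simplices, free joins, and terms that touch both factors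

Let us test additivity where everything can be computed.

**Proposition 3.** Let $P$ be a polytope of dimension $d\ge1$. Then $\mathrm{xc}(P)\ge d+1$, and if $\mathrm{xc}(P)=d+1$, then $P$ has at most $d+1$ facets.

*Proof.* Let $s$ be the vector of slacks of the facet inequalities, an affine map on the affine hull of $P$. It is injective there, since otherwise $P$ would contain a line. It does not take the value $0$: if $s(z)=0$, then $z\in P$, and for $z'\in P$, $z'\neq z$, the ray $z+\mu(z'-z)$, $\mu\ge0$, has slack vector $\mu s(z')\ge0$, so $P$ would be unbounded. So the vectors $s(z)$ with $z\in P$ span a linear space of dimension $d+1$. By (1) this space lies in the span of the $t_k$, so $r=\mathrm{xc}(P)\ge d+1$.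

If $r=d+1$, the $t_k$ are linearly independent and span the same space, so the $\lambda_k(z)$ are determined by $s(z)$ and depend linearly on it. Hence each $\lambda_k$ is an affine function, nonnegative on $P$. For a facet inequality $\rho$ we have $s_\rho\not\equiv0$, so there is $k$ with $t_k(\rho)>0$, $\lambda_k\not\equiv0$. By (Z) this $\lambda_k$ vanishes on the facet, so it is a positive multiple of $s_\rho$. Different facets need different $k$, so there are at most $d+1$ facets. $\blacksquare$

A $d$-simplex has $d+1$ facets, so its extension complexity is exactly $d+1$. A product of simplices of dimensions $a,b\ge1$ has dimension $a+b$ and $a+b+2$ facets, so by Proposition 3 its extension complexity is at least $a+b+2=(a+1)+(b+1)$. So additivity holds for products of simplices; the square, for instance, has $\mathrm{xc}=4=2+2$. Keep the proof in mind: *when the factorization has no room, the coefficients are affine and every facet pays for itself.* It returns as one half of the key lemma.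

Next, the free join. Let $P_1=\operatorname{conv}(V_1)=\{x\mid A_1x\le\mathbf 1\}$ and $P_2=\operatorname{conv}(V_2)=\{y\mid A_2y\le\mathbf 1\}$ be full-dimensional with the origin in their interiors, $V_1,V_2$ their vertex sets, and
$$P_1*P_2=\operatorname{conv}\big(\{(v,\mathbf 0,-1)\mid v\in V_1\}\cup\{(\mathbf 0,w,1)\mid w\in V_2\}\big).$$
For this one has $\mathrm{xc}(P_1*P_2)=\mathrm{xc}(P_1)+\mathrm{xc}(P_2)$, and we can see why. The join is described by $A_1x\le\frac{1-t}2\mathbf 1$ and $A_2y\le\frac{1+t}2\mathbf 1$. Indeed, these inequalities hold at the generating points. Conversely, let them hold at $(x,y,t)$. Since $P_1$ is bounded, $A_1x\le\mathbf 0$ forces $x=0$; so $t>1$ is impossible, and likewise $t<-1$. With $\mu=\frac{1-t}2\in[0,1]$ we get $x\in\mu P_1$, $y\in(1-\mu)P_2$ (with $x=0$ if $\mu=0$, $y=0$ if $\mu=1$), which is a point of the join. At $(v,\mathbf 0,-1)$ the slacks are $\mathbf 1-A_1v$ and $\mathbf 0$, and at $(\mathbf 0,w,1)$ they are $\mathbf 0$ and $\mathbf 1-A_2w$. So the slack matrix is block diagonal with blocks $S_1,S_2$. In a nonnegative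 factorization a term that is positive on a row of the first block and on a row of the second would need a column that belongs to both blocks. So the nonzero terms split into those for $S_1$ and those for $S_2$, and the nonnegative rank is additive.

Now try the same for $P_1\times P_2$. The rows are again those of $P_1$ and those of $P_2$, and (1) reads
$$\big(s^1(x),s^2(y)\big)=\sum_{k\in K}\lambda_k(x,y)\,\big(t_k^1,t_k^2\big).$$
Let $K_1=\{k:t_k^1\ne0\}$ and $K_2=\{k:t^2_k\neq0\}$. Fixing $y$ gives a factorization of the slacks of $P_1$ with $|K_1|$ terms, so $|K_1|\ge\mathrm{xc}(P_1)$; likewise $|K_2|\ge\mathrm{xc}(P_2)$. Additivity would follow if we could arrange $K_1\cap K_2=\emptyset$. Here the argument stops: a term that touches rows $\rho_1$ of $P_1$ and $\rho_2$ of $P_2$ only has to be inactive on the product of facets where $s_{\rho_1}=0$ or $s_{\rho_2}=0$, and off those faces nothing excludes it. The construction below contains exactly such shared terms.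

## 4. The hexagonal fibres of $P_L$

We view $P_L$ as a family of polygons over the simplex of all $v$ with $v_s\ge0$ ($s\in\Omega^+$). For such $v$ put $\ell_i=2-\max_pv_{ip}\in[1,2]$. All inequalities $A_{ip}\ge0$ of block $i$ together say $x_{i-1}\le1+\ell_i$, and all $B_{ip}\ge0$ say $x_{i+1}\ge-\ell_i$. So the fibre over $v$ is
$$\{x:\textstyle\sum_jx_j=1,\ -\ell_{j-1}\le x_j\le1+\ell_{j+1}\ \ (j=1,2,3)\}.$$
The point $(\frac13,\frac13,\frac13)$ satisfies all bounds strictly, so the fibre is $2$-dimensional. Define six points:
$$V_i(v):\quad x_{i-1}=1+\ell_i,\quad x_i=0,\quad x_{i+1}=-\ell_i;$$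
$$W_i(v):\quad x_{i-1}=1+\ell_i,\quad x_i=-\ell_{i-1},\quad x_{i+1}=\ell_{i-1}-\ell_i.$$
*Example.* For $v=0$ the fibre is $\{\sum x_j=1,\ -2\le x_j\le3\}$, and the six points are the six permutations of $(3,0,-2)$: for instance $V_1=(0,-2,3)$ and $W_1=(-2,0,3)$.

**Lemma 4.** The six points lie in the fibre. Among the $A$'s and $B$'s the tight inequalities are exactly

- at $V_i(v)$: $A_{ip}$ and $B_{ip}$ with $v_{ip}$ maximal in block $i$;
- at $W_i(v)$: $A_{ip}$ with $v_{ip}$ maximal in block $i$, and $B_{i-1,p}$ with $v_{i-1,p}$ maximal in block $i-1$.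

Every vertex of the fibre is one of the six points. If $(x,v)$ is a vertex of $P_L$, then $x\in\{V_i(v),W_i(v)\}$ for some $i$.

*Proof.* In both cases the coordinates sum to $1$. Since lower bounds are at most $-1$ and upper bounds at least $2$, no coordinate has both bounds tight, and $x_i=0$ at $V_i$ is strictly between its bounds. At $W_i$ the coordinate $x_{i+1}$ has bounds $-\ell_i$ and $1+\ell_{i-1}$, and $-\ell_i<\ell_{i-1}-\ell_i<1+\ell_{i-1}$ since all $\ell_j\ge1$. This gives feasibility and the tight bounds: at $V_i$ the upper bound on $x_{i-1}$ and the lower bound on $x_{i+1}$, both from block $i$; at $W_i$ the upper bound on $x_{i-1}$ from block $i$ and the lower bound on $x_i$ from block $i-1$. A bound from block $i$ is attained by $A_{ip}$ (or $B_{ip}$) exactly when $v_{ip}$ is maximal in the block.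

A vertex of the fibre has two tight bounds, on different coordinates. Two upper bounds, on $x_{l\pm1}$, force $x_l=1-(1+\ell_l)-(1+\ell_{l-1})=-1-\ell_{l-1}-\ell_l<-\ell_{l-1}$, which is infeasible. Two lower bounds, on $x_{l\pm1}$, force $x_l=1+\ell_l+\ell_{l+1}>1+\ell_{l+1}$, infeasible. The combination $x_j=1+\ell_{j+1}$, $x_{j+1}=-\ell_j$ is $W_{j+1}(v)$, and $x_j=1+\ell_{j+1}$, $x_{j-1}=-\ell_{j+1}$ is $V_{j+1}(v)$.

If $x$ were the midpoint of a segment in the fibre over $v$, then $(x,v)$ would be the midpoint of a segment in $P_L$. So over a vertex of $P_L$, $x$ is a vertex of its fibre. $\blacksquare$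

Going round the hexagon: the $A$-side of block $i$ joins $V_i$ to $W_i$, and the $B$-side of block $i$ joins $V_i$ to $W_{i+1}$.

## 5. One term for two rows, and a triangle shared by two factors

The rows $A_{ip}$ and $B_{ip}$ are almost the same:
$$A_{ip}-B_{ip}=1-x_{i-1}-x_{i+1}=x_i,\tag{2}$$
which does not depend on $p$. So if we write $A_{ip}=r_{ip}+g_i$ and $B_{ip}=r_{ip}+h_i$ with nonnegative $r_{ip},g_i,h_i$, then $2L$ rows of a block cost $L$ terms $r_{ip}$ plus a bounded number of terms to produce $g_i$ and $h_i$. Here is an efficient way to do this.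

Consider variables $f\in\mathbb R^3$, $y\in\mathbb R^3$, $v\in\mathbb R^\Omega$ with $\sum_iy_i=1$, $y\ge0$, and the $3+3L+(3L+1)=6L+4$ inequalities
$$f_i\ge0,\qquad r_{ip}:=2-v_{ip}+y_i-f_i\ge0,\qquad D_s\ge0\ (s\in\Omega^+).\tag{3}$$
Map $(f,y,v)$ to $(x,v)$ with $x_i:=y_{i-1}-f_{i-1}+f_{i+1}$. Then $\sum x_i=1$, and
$$B_{ip}=2-v_{ip}+y_i-f_i+f_{i-1}=r_{ip}+f_{i-1},$$
$$A_{ip}=3-v_{ip}-y_{i+1}+f_{i+1}-f_i=r_{ip}+f_{i+1}+y_{i-1},$$
the last step because $1-y_{i+1}=y_i+y_{i-1}$. So every solution maps into $P_L$. The solution set is bounded, since $0\le f_i\le2-v_{ip}+y_i\le3$.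

**Lemma 5.** Every point $(V_i(v),v)$ and every point $(W_i(v),v)$ has a lift with $y=e_i$ and also a lift with $y=e_{i+1}$.

*Proof.* The conditions $r_{ip}\ge0$ for all $p$ say $f_i\le\ell_i+y_i$. The vector $y=e_k$ contributes $1$ to $x_{k+1}$; the variable $f_k$ contributes $-f_k$ to $x_{k+1}$ and $+f_k$ to $x_{k-1}$.

For $V_i$ take $y=e_{i+1}$, $f_i=\ell_i$, or $y=e_i$, $f_i=\ell_i+1$, with the other $f_j=0$. In the first case $x_{i-1}=1+\ell_i$, $x_{i+1}=-\ell_i$. In the second $x_{i-1}=\ell_i+1$, $x_{i+1}=1-(\ell_i+1)=-\ell_i$. In both $x_i=0$, and $f_i\le\ell_i+y_i$ holds.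

For $W_i$ take the same with $f_{i-1}=\ell_{i-1}$ in addition. This is allowed and adds $-\ell_{i-1}$ to $x_i$ and $+\ell_{i-1}$ to $x_{i+1}$. $\blacksquare$

So a vertex does not need the whole triangle of $y$'s. It can be lifted over either end of one of the edges $\{e_1,e_2\},\{e_2,e_3\},\{e_3,e_1\}$.

**Proof of Theorem 1(a).** *Single polytope.* Restrict to $y=(\theta,1-\theta,0)$ with $\theta\ge0$, $1-\theta\ge0$: two inequalities instead of three. Each pair $\{e_i,e_{i+1}\}$ meets $\{e_1,e_2\}$, so by Lemmas 4 and 5 all vertices of $P_L$ lift. The image is convex, lies in $P_L$ and contains its vertices, so it is $P_L$. Hence $\mathrm{xc}(P_L)\le(6L+4)+2=6L+6$.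

*Product.* Take system (3) for $(f,v)$ with parameter $L$ and for $(f',v')$ with parameter $L'$, with **one common** $y\ge0$, $\sum y_i=1$. This has $(6L+4)+(6L'+4)+3=6L+6L'+11$ inequalities, is bounded, and projects into $P_L\times P_{L'}$. A vertex of $P_L\times P_{L'}$ is a pair of vertices. Each of the two can be lifted over both members of a pair among $\{e_1,e_2\},\{e_2,e_3\},\{e_3,e_1\}$, and any two of these pairs intersect. So both vertices lift with the same $y$. $\blacksquare$

This is the source of the saved inequality: two separate edges cost $2+2=4$, one common triangle costs $3$. The rest of the lecture shows that a single $P_L$ cannot do better than $6L+6$.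

## 6. Splitting off the simplex rows

From now on let $P=P_L$ and suppose, for contradiction, that $r:=\mathrm{xc}(P)\le6L+5$. The condition $L\ge1000$ is used only in Section 9. Apply Proposition 2 to the rows $A_{ip},B_{ip}$ ($(i,p)\in\Omega$) and $D_s$ ($s\in\Omega^+$): we get $t_k,\lambda_k$ ($k\in K$, $|K|=r$) with (1) and (Z).

The rank bound of Proposition 3 only gives $\mathrm{xc}(P)\ge3L+3$. To do better, sort the terms by the simplex rows they touch. Let
$$D(k)=\{s\in\Omega^+:t_k(D_s)>0\},\qquad K_0=\{k:D(k)=\emptyset\}.$$
For $s\in\Omega^+$ take a point of $P$ with $v_s=1$ and $v_{s'}=0$ for $s'\ne s$. By (Z) some active $k$ touches $D_s$, and no active $k$ touches another $D_{s'}$. So there is $k$ with $D(k)=\{s\}$; fix one and call it $\delta_s$. The $\delta_s$ are distinct. The remaining terms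
$$\mathcal E=K\setminus\big(K_0\cup\{\delta_s:s\in\Omega^+\}\big)$$
are called *extras*; they have $D(e)\ne\emptyset$. With $\kappa=|\mathcal E|$,
$$|K_0|=r-(3L+1)-\kappa\le3L+4-\kappa.\tag{4}$$

For $\emptyset\ne G^+\subseteq\Omega^+$ let $G=G^+\setminus\{0\}$, $G_i=G\cap\Omega_i$, and let
$$P_{G^+}=\{z\in P:v_s=0\ \ \forall s\in\Omega^+\setminus G^+\},$$
the part of $P$ over the face of the simplex spanned by $G^+$. Let $\mathcal R(G^+)$ be the following set of rows: for each $i$, the rows $A_{ip},B_{ip}$ with $(i,p)\in G_i$ if $G_i\ne\emptyset$, and those with all $(i,p)\in\Omega_i$ if $G_i=\emptyset$. Finally let $M(G^+)=(s_\rho(z))_{\rho\in\mathcal R(G^+),\,z\in P_{G^+}}$, a matrix with finitely many rows and one column for each point.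

**Lemma 7.** $\dim P_{G^+}=|G^+|+1$ and $\operatorname{rank}M(G^+)=|G^+|+2$.

*Proof.* The $v$-part ranges over a simplex of dimension $|G^+|-1$, and over each of its points $x=(\frac13,\frac13,\frac13)$ satisfies all $A$- and $B$-inequalities strictly within the plane $\sum x_j=1$. This gives dimension $|G^+|-1+2$. For the rank, view rows as functions on $P_{G^+}$. Each block contributes at least one pair $A_{ip},B_{ip}$, so by (2) the rows span $x_1,x_2,x_3$, hence $1=\sum x_j$, hence $v_{ip}=3-x_{i-1}-A_{ip}$ for every $(i,p)\in G$. As $v_s=0$ on $P_{G^+}$ for $s\in\Omega\setminus G$, these span all affine functions on $P_{G^+}$, a space of dimension $\dim P_{G^+}+1$. $\blacksquare$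

The next lemma says when the terms $\delta_s$ do not help with the $A$- and $B$-rows.

**Lemma 8 (purity).** If every extra $e$ satisfies $D(e)\not\subseteq G^+$, then $M(G^+)=T_0\Lambda_0$ with $T_0=(t_k(\rho))_{\rho\in\mathcal R(G^+),\,k\in K_0}$ and $\Lambda_0=(\lambda_k(z))_{k\in K_0,\,z\in P_{G^+}}$.

*Proof.* Let $k$ be active at a point of $P_{G^+}$. There $D_s=0$ for $s\notin G^+$, so $D(k)\subseteq G^+$ by (Z). So $k$ is not an extra: either $k\in K_0$, or $k=\delta_s$ with $s\in G^+$. It remains to show $t_{\delta_s}(\rho)=0$ for $s\in G^+$ and every row $\rho\in\{A_{ip},B_{ip}\}$ in $\mathcal R(G^+)$.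

Choose $v$ in the face with $v_s>0$ and $v_{ip}$ maximal in block $i$: if $(i,p)\in G_i$, the midpoint of the simplex vertices that belong to $s$ and to $(i,p)$; if $G_i=\emptyset$, the simplex vertex of $s$, for which block $i$ is identically $0$. At $z=(V_i(v),v)$ the row $\rho$ is tight by Lemma 4. As $D_s=v_s>0$, some active $k$ has $s\in D(k)$, and by the first paragraph this can only be $\delta_s$. By (Z), $t_{\delta_s}(\rho)=0$. $\blacksquare$

So under the hypothesis of purity $M(G^+)$ has a nonnegative factorization of inner dimension $|K_0|$. The rank bound gives $|K_0|\ge|G^+|+2$. The following lemma gives two more.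

**Lemma 9 (key lemma).** Let $G^+\subseteq\Omega^+$ with $|G_i|\ge2$ for $i=1,2,3$. If $M(G^+)=T\Lambda$ with $T,\Lambda\ge0$ and inner dimension $m$, then $m\ge|G^+|+4$.

For $G^+=\Omega^+$ ($L\ge2$) this is sharp: the formulation of Section 5 with $y=(\theta,1-\theta,0)$ writes all rows $A_{ip},B_{ip}$ as nonnegative combinations of the $3L$ terms $r_{ip}$ and the five terms $f_1,f_2,f_3,y_1,y_2$, in total $3L+5=|\Omega^+|+4$. In that example the terms $r_{ip}$ contribute equally to $A_{ip}$ and $B_{ip}$, so by (2) nothing to $x$; the other five contribute to $x$. The proof of the lemma recovers this picture: $|G|$ terms with trivial $x$-part, and at least five with nontrivial $x$-part.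

Before proving the lemma, see how far it takes us. If there were no extras, we could take $G^+=\Omega^+$. Purity would give a factorization with $|K_0|\le3L+4=|G^+|+3$ terms, contradicting Lemma 9, and we would be done. With extras we pass to a face: let $N$ contain one element of $D(e)$ for each extra $e$, and put $G^+=\Omega^+\setminus N$. Purity holds, and the count survives, because $|N|\le\kappa$ gives
$$|K_0|\le3L+4-\kappa\le3L+4-|N|=|G^+|+3.\tag{5}$$
The point at which this stops is the hypothesis $|G_i|\ge2$. If $|D(e)|\ge2$ we have a choice for $N$, but an extra with $D(e)=\{s\}$ forces $s\in N$, and such extras might wipe out a whole block. So after proving Lemma 9 we must bound the number of such slots (Section 8), and then choose $N$ well (Section 9).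

## 7. The key lemma: two rank cases and five oblique generators

*Proof of Lemma 9.* Write $M=M(G^+)$, $\rho_0=|G^+|+2=\operatorname{rank}M$, and suppose $m\le\rho_0+1=|G^+|+3$. Since all $G_i\neq\emptyset$, the rows of $M$ are $A_{ip},B_{ip}$ with $(i,p)\in G$.

**Dichotomy.** *Purpose: with at most one unit of room, either the coefficients or the columns of $T$ are rigid.* Let $U\subseteq\mathbb R^m$ be the span of the columns $\lambda(z)$ of $\Lambda$. Then $T(U)=\operatorname{col}M$ has dimension $\rho_0$, so
$$\dim U=\rho_0+\dim(U\cap\ker T)\le\rho_0+m-\operatorname{rank}T,$$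
that is, $\operatorname{rank}T+\dim U\le m+\rho_0\le2\rho_0+1$. Both terms on the left are at least $\rho_0$, so $\dim U=\rho_0$ or $\operatorname{rank}T=\rho_0$.

**Case $\dim U=\rho_0$.** *Purpose: here every facet pays for itself, as in Proposition 3.* Now $T|_U$ is injective, so each $\lambda_k(z)$ is a linear function of the column of $M$ at $z$. Hence $\lambda_k$ is an affine function, nonnegative on $P_{G^+}$.

We claim that the $2|G|$ rows define distinct facets of $P_{G^+}$. It suffices to find for each row a point of $P_{G^+}$ at which this row is the only tight one among the inequalities that are not identically tight on $P_{G^+}$: near such a point $P_{G^+}$ agrees within its affine hull with the halfspace of that row. Take $v$ in the face with $v_s>0$ for all $s\in G^+$ and $v_{ip}$ the strict maximum of block $i$. By Lemma 4, the only $A$- or $B$-inequality tight at both $V_i(v)$ and $W_i(v)$, hence the only one tight at their midpoint, is $A_{ip}$. At the midpoint of $V_i(v)$ and $W_{i+1}(v)$ only $B_{ip}$ is tight. The inequalities $D_s\ge0$ are strict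 for $s\in G^+$ and identically tight for $s\notin G^+$. This proves the claim.

For each row $\rho$ we have $s_\rho\not\equiv0$, so there is $k$ with $T(\rho,k)>0$ and $\lambda_k\not\equiv0$. This affine function vanishes on the facet of $\rho$, so it is a positive multiple of $s_\rho$ on $P_{G^+}$. Different rows give different $k$. Hence $m\ge2|G|\ge|G|+6>|G^+|+3$, because $|G|\ge6$ and $|G^+|\le|G|+1$. This is a contradiction.

**Case $\operatorname{rank}T=\rho_0$.** *Purpose: translate the columns of $T$ into vectors in the space of $P_{G^+}$.* Now $\operatorname{col}T=\operatorname{col}M$. Let $E\subseteq\mathbb R^3\times\mathbb R^G$ be the linear span of the points $(x,v_G)$ of $P_{G^+}$. The form $h=x_1+x_2+x_3$ equals $1$ on $P_{G^+}$, so $\dim E=\dim P_{G^+}+1=\rho_0$. For $(i,p)\in G$ the linear forms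
$$\alpha_{ip}=3h-v_{ip}-x_{i-1},\qquad\beta_{ip}=2h-v_{ip}+x_{i+1},\qquad\text{with}\quad\alpha_{ip}-\beta_{ip}=x_i,\tag{6}$$
agree with $A_{ip},B_{ip}$ on $P_{G^+}$. Together they define a linear map on $E$ that sends the points of $P_{G^+}$ to the columns of $M$, hence maps $E$ onto $\operatorname{col}M$. The dimensions agree, so it is an isomorphism $E\to\operatorname{col}M$. Pull back the nonzero columns of $T$, which lie in $\operatorname{col}M$, and let $\Gamma\subseteq E$ be the set of vectors obtained. Its elements $\gamma=(x,v)$ are called *generators*. We have: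

- $|\Gamma|\le m\le|G^+|+3$, and every $\gamma\in\Gamma$ is nonzero with all $\alpha_{ip}(\gamma),\beta_{ip}(\gamma)\ge0$;
- every point of $P_{G^+}$ is a nonnegative combination of generators.

Fix such a combination for each point. A generator is *used* at a point if it has a positive coefficient there. A generator used at a point vanishes in every row that is tight at the point. Note that generators may have negative $v$-coordinates. In what follows $p,q$ range over the slots of the block in question that belong to $G$.

**Step 1.** *Purpose: for each slot, find a generator that sees only this slot in its block.* Fix $(i,p)\in G$. Let $v_{iq}=1/(|G_i|-1)$ for $q\ne p$ and all other coordinates $0$. At $V_i(v)$ we have $A_{iq}=B_{iq}=0$ for $q\ne p$, and $A_{ip}>0$, since $v_{ip}=0$ is not maximal. So some used generator has $\alpha_{ip}>0$ and $\alpha_{iq}=\beta_{iq}=0$ for $q\ne p$. There is such a $q$, so (6) gives $x_i=0$, and then $\alpha_{ip}=\beta_{ip}$. Hence the set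
$$\Gamma_{ip}=\{\gamma\in\Gamma:x_i=0,\ \alpha_{iq}=\beta_{iq}=0\ (q\ne p),\ \alpha_{ip}=\beta_{ip}>0\}$$
is nonempty.

**Step 2.** *Purpose: find generators with $x_i\neq0$.* The sets $\Gamma_i^\pm=\{\gamma\in\Gamma:\pm x_i(\gamma)>0\}$ are nonempty, since $x_i=-\ell_{i-1}<0$ at $W_i$ and $x_i=1+\ell_{i+1}>0$ at $W_{i+1}$.

**Step 3.** *Purpose: find many generators that are invisible to block $i$, and conclude by counting that the sets in Steps 1 and 2 are singletons.* Let
$$F_i=\{\gamma\in\Gamma:\alpha_{iq}=\beta_{iq}=0\ \ \forall q\};$$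
such $\gamma$ have $x_i=0$. Consider the points $V_i(v)$ with $v_{iq}=\tau$ for all $q\in G_i$ and the other $v_s$ ($s\in G\setminus G_i$) free in the face. All $A_{iq},B_{iq}$ are tight, so only generators from $F_i$ are used. Here $x_{i-1}=3-\tau$, $x_i=0$, $x_{i+1}=\tau-2$, so the points depend affinely and injectively on the parameters $(\tau,(v_s)_{s\in G\setminus G_i})$. The parameters are nonnegative and satisfy $|G_i|\tau+\sum v_s\le1$ if $0\in G^+$, and $=1$ if $0\notin G^+$. So the parameter set has dimension $1+|G|-|G_i|$ or $|G|-|G_i|$ respectively; in both cases this is $|G^+|-|G_i|$. As $h=1$ at these points, their linear span has dimension $|G^+|+1-|G_i|$, and it lies in the span of $F_i$. So $|F_i|\ge|G^+|+1-|G_i|$.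

The sets $F_i$, $\Gamma_{ip}$ ($p\in G_i$), $\Gamma_i^+$, $\Gamma_i^-$ are pairwise disjoint: the last two have $x_i\ne0$ with different signs; the others have $x_i=0$ and differ in which $\alpha_{iq}$ are positive. Their sizes sum to at least
$$(|G^+|+1-|G_i|)+|G_i|+2=|G^+|+3\ge|\Gamma|.$$
So equality holds throughout. In particular, for every $i$ and $p$,
$$\Gamma_{ip}=\{\gamma_{ip}\},\qquad\Gamma_i^+=\{t_i^+\},\qquad\Gamma_i^-=\{t_i^-\}.$$
Thus any generator with $x_i>0$ is $t_i^+$, and any generator with $x_i<0$ is $t_i^-$. We refer to this as *uniqueness*.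

**Step 4.** *Purpose: some coordinates of $t_k^\pm$ vanish.* At the points of Step 3, $x_{i-1}=3-\tau>0>\tau-2=x_{i+1}$. So $t_{i-1}^+$ and $t_{i+1}^-$ are used there, hence
$$t_{i-1}^+,\ t_{i+1}^-\in F_i.\tag{7}$$
In particular $x_i$ vanishes on both; in other words, for all $k$,
$$x_{k+1}(t_k^+)=0,\qquad x_{k-1}(t_k^-)=0.\tag{8}$$

**Step 5.** *Purpose: find for each $k$ a generator whose $x$-part lives on coordinate $k$ alone.* Let $v_{iq}=\sigma$ for all $q\in G_i$ and $v_{i-1,q}=\tau$ for all $q\in G_{i-1}$, where $\sigma,\tau\ge0$, and put the remaining mass $1-|G_i|\sigma-|G_{i-1}|\tau\ge0$ on one slot of $G_{i+1}$. At $W_i(v)$ all $A_{iq}$ and all $B_{i-1,q}$ are tight. So by (6) used generators have $x_i=-\beta_{iq}\le0$ and $x_{i-1}=\alpha_{i-1,q}\ge0$. The point itself has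
$$x_i=-(2-\tau)<0,\qquad x_{i-1}=3-\sigma>0,\qquad x_{i+1}=\sigma-\tau.$$
So $t_i^-$ and $t_{i-1}^+$ are both used, and they vanish in the tight rows. As $i$ is arbitrary,
$$\alpha_{kq}(t_k^-)=0,\qquad\beta_{kq}(t_k^+)=0\qquad\text{for all }k,q.\tag{9}$$
By (8), $x_i(t_{i-1}^+)=0$ and $x_{i-1}(t_i^-)=0$. Since $x_i(t_i^-)<0$, these two generators are distinct. By uniqueness every other used generator has $x_i=x_{i-1}=0$. So comparing $x_i$ and $x_{i-1}$ determines the coefficients of $t_i^-$ and $t_{i-1}^+$: they are $(2-\tau)/(-x_i(t_i^-))$ and $(3-\sigma)/x_{i-1}(t_{i-1}^+)$. With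
$$a=\frac{x_{i+1}(t_i^-)}{-x_i(t_i^-)},\qquad b=\frac{x_{i+1}(t_{i-1}^+)}{x_{i-1}(t_{i-1}^+)},$$
comparing $x_{i+1}$ gives
$$\sigma-\tau=(2-\tau)a+(3-\sigma)b+(\text{contribution of generators with }x_i=x_{i-1}=0).$$
Suppose no generator had $x_i=x_{i-1}=0\ne x_{i+1}$. Then $\sigma-\tau=2a+3b-a\tau-b\sigma$ on an open set of $(\sigma,\tau)$. Comparing coefficients gives $b=-1$, $a=1$ and $2a+3b=0$, but $2a+3b=-1$: a contradiction. So, putting $k=i+1$: for each $k$ some generator has its $x$-part nonzero and supported on coordinate $k$ only. By uniqueness it is $t_k^+$ or $t_k^-$. Call that one *axial*.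

**Step 6.** *Purpose: at least five generators have $x\ne0$.* If $x_{k-1}(t_k^+)>0$, then $t_k^+=t_{k-1}^+$ by uniqueness, but $x_k(t_{k-1}^+)=0$ by (8), while $x_k(t_k^+)>0$. So $x_{k-1}(t_k^+)\le0$. If $x_{k+1}(t_k^-)<0$, then $t_k^-=t_{k+1}^-$, but $x_k(t_{k+1}^-)=0$ by (8). So $x_{k+1}(t_k^-)\ge0$. Together with (8): the only positive coordinate of $x(t_k^+)$ is $k$, and its only possible negative coordinate is $k-1$; the only negative coordinate of $x(t_k^-)$ is $k$.

Hence the three $t_k^+$ are distinct, the three $t_k^-$ are distinct, and $t_k^+=t_j^-$ is possible only for $j=k-1$. In that case this generator has two nonzero $x$-coordinates and is not axial. Let $\mathcal U=\{k:t_k^+\ne t_{k-1}^-\}$. The number of distinct generators among the six $t_k^\pm$ is $6-(3-|\mathcal U|)=3+|\mathcal U|$. If $t_k^+$ is axial, then $k\in\mathcal U$; if $t_k^-$ is axial, then $k+1\in\mathcal U$. By Step 5, for every $k$ we have $k\in\mathcal U$ or $k+1\in\mathcal U$. Any two different elements of $\mathbb Z/3$ are of the form $k,k+1$, so at most one element is missing from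 $\mathcal U$. So $|\mathcal U|\ge2$, and at least $5$ generators have $x\ne0$.

**Step 7.** *Purpose: the $\gamma_{ip}$ are $|G|$ different generators with $x=0$.* Take $(i,p)\in G$ and $v$ as in Step 1; the blocks $i\pm1$ are identically $0$.

At $W_i(v)$: $A_{iq}=0$ for $q\ne p$, $B_{i-1,q}=0$ for all $q$, and $A_{ip}>0$. Let $\gamma$ be a used generator with $\alpha_{ip}(\gamma)>0$. As $\alpha_{iq}(\gamma)=0$ for $q\ne p$, (6) gives $x_i(\gamma)=-\beta_{iq}(\gamma)\le0$. If $x_i<0$, then $\gamma=t_i^-$, which contradicts (9). So $x_i=0$; then $\beta_{iq}=0$ for $q\ne p$ and $\beta_{ip}=\alpha_{ip}>0$, so $\gamma\in\Gamma_{ip}$, that is, $\gamma=\gamma_{ip}$. Hence $\beta_{i-1,q}(\gamma_{ip})=0$ for all $q$.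

At $W_{i+1}(v)$: $B_{iq}=0$ for $q\ne p$, $A_{i+1,q}=0$ for all $q$, and $B_{ip}>0$. Let $\gamma$ be used with $\beta_{ip}(\gamma)>0$. Now $x_i(\gamma)=\alpha_{iq}(\gamma)\ge0$ for $q\ne p$, and $x_i>0$ would give $\gamma=t_i^+$, which contradicts (9). So $x_i=0$ and again $\gamma=\gamma_{ip}$. Hence $\alpha_{i+1,q}(\gamma_{ip})=0$ for all $q$.

By (6), $x_{i-1}(\gamma_{ip})=\alpha_{i-1,q}(\gamma_{ip})\ge0$ and $x_{i+1}(\gamma_{ip})=-\beta_{i+1,q}(\gamma_{ip})\le0$. If $x_{i-1}>0$, then $\gamma_{ip}=t_{i-1}^+\in F_i$; if $x_{i+1}<0$, then $\gamma_{ip}=t_{i+1}^-\in F_i$, by (7). Both are impossible, as $\alpha_{ip}(\gamma_{ip})>0$. So $x(\gamma_{ip})=0$. Then by (6) also $\alpha_{i-1,q}=\beta_{i-1,q}=0$ and $\beta_{i+1,q}=\alpha_{i+1,q}=0$ on $\gamma_{ip}$; so all rows of $\gamma_{ip}$ other than $\alpha_{ip},\beta_{ip}$ vanish. Hence the $\gamma_{ip}$, $(i,p)\in G$, are $|G|$ distinct generators with $x=0$.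

Together with Step 6, $|\Gamma|\ge|G|+5\ge|G^+|+4$. This contradicts $|\Gamma|\le|G^+|+3$. $\blacksquare$

## 8. At most about six sevenths of a block is doubled

We return to the factorization of Section 6. Call a slot $s\in\Omega$ *doubled* if some extra $e$ has $D(e)=\{s\}$: then both $\delta_s$ and $e$ are terms for this single slot. Let $Z_i\subseteq\Omega_i$ be the set of doubled slots of block $i$, and $\zeta_i=|Z_i|$.

**Lemma 10.** $7\zeta_i\le6L+20$.

The idea is as follows. Many extras at block $i$ make $K_0$ poor on the rows $A_{ip}$ of that block (first step). But those rows must be written as sums in many different ways, with prescribed zeros, at points over the doubled slots, and the second copies of the doubled slots cannot do all of it (the later steps).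

*Proof.* Fix $i$ and write $Z=Z_i$, $\zeta=\zeta_i$. Let $\mathcal E_i=\{e\in\mathcal E:D(e)\cap\Omega_i\ne\emptyset\}$ and $\epsilon=|\mathcal E_i|$; then $\epsilon\ge\zeta$. Let $d$ be the dimension of the span of the vectors $\tau_k=(t_k(A_{ip}))_{1\le p\le L}$, $k\in K_0$.

**Step 1.** *Purpose: show $d\le L-\epsilon+3$.* Let $N$ consist of $\Omega_i$ and one element of $D(e)$ for each $e\in\mathcal E\setminus\mathcal E_i$. Then $|N|\le L+\kappa-\epsilon$, and $N$ meets every $D(e)$, $e\in\mathcal E$. Let $G^+=\Omega^+\setminus N$.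

Suppose $G^+\ne\emptyset$. By purity $M(G^+)=T_0\Lambda_0$. As $G_i=\emptyset$, all rows $A_{ip}$, $1\le p\le L$, belong to $\mathcal R(G^+)$, and on $P_{G^+}$ they are all the same function $3-x_{i-1}$. So the projection of $\operatorname{col}M(G^+)$ to these $L$ coordinates has dimension at most $1$, while the projection of $\operatorname{col}T_0\supseteq\operatorname{col}M(G^+)$ has dimension $d$. Hence, by Lemma 7,
$$d\le1+\dim(\operatorname{col}T_0/\operatorname{col}M(G^+))\le1+|K_0|-(|G^+|+2).$$
With (4) and $|G^+|\ge3L+1-(L+\kappa-\epsilon)=2L+1-\kappa+\epsilon$ this is at most $1+(3L+4-\kappa)-(2L+3-\kappa+\epsilon)=L-\epsilon+2$.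

Suppose $G^+=\emptyset$. Then $3L+1\le L+\kappa-\epsilon$, so $\kappa\ge2L+1+\epsilon$, and $d\le|K_0|\le3L+4-\kappa\le L-\epsilon+3$ by (4).

**Step 2.** *Purpose: choose a set $H$ of doubled slots over which no unexpected terms are active.* For $t\in Z$ choose an extra $\delta'_t$ with $D(\delta'_t)=\{t\}$. These are $\zeta$ elements of $\mathcal E_i$. For each of the other $\epsilon-\zeta$ elements $e\in\mathcal E_i$ pick an element of $D(e)\cap\Omega_i$ and delete it from $Z$ if it is there. The resulting set $H\subseteq Z$ has $|H|\ge\zeta-(\epsilon-\zeta)=2\zeta-\epsilon$. The only $k\in K$ with $\emptyset\ne D(k)\subseteq H$ are $\delta_t,\delta'_t$ with $t\in H$: an extra $k$ with $\emptyset\ne D(k)\subseteq H\subseteq\Omega_i$ lies in $\mathcal E_i$, and unless it is some $\delta'_t$, the element picked for it is in $D(k)$ but not in $H$.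

For $t=(i,p)$ write $A_t=A_{ip}$, and for $k\in K$ let $A(k)=\{t\in H:t_k(A_t)>0\}$.

We claim that $|H|\le6d+2$. If $|H|\le2$, this is clear. Assume $|H|\ge3$; we show $|H|\le6d$ in Steps 3–6.

**Step 3.** *Purpose: the test points.* For $\emptyset\ne S\subseteq H$ let $v_t=1/|S|$ for $t\in S$ and $v_t=0$ elsewhere (so $v_0=0$), and let $z_S=(V_i(v),v)$. There $x_{i-1}=1+\ell_i=3-1/|S|$. So $A_t=0$ for $t\in S$ and $A_t=1/|S|>0$ for $t\in H\setminus S$. Also $D_s=0$ for $s\notin S$. So if $k$ is active at $z_S$, then
$$A(k)\cap S=\emptyset,\qquad D(k)\subseteq S,\qquad\text{and thus }k\in K_0\ \text{ or }\ k\in\{\delta_t,\delta'_t\}\text{ with }t\in S.\tag{10}$$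

*Take $S=H$.* For $t\in H$ we have $D_t>0$, so some active $k$ has $t\in D(k)$. By (10), $k\in\{\delta_t,\delta'_t\}$ and $A(k)=\emptyset$. So we can write $\{\delta_t,\delta'_t\}=\{\eta_t,\eta'_t\}$ with $A(\eta_t)=\emptyset$. Put $A'_t=A(\eta'_t)$. Only the copy $\eta'_t$ can help with rows $A_p$, $p\in H$.

**Step 4.** *Purpose: each $p\in H$ is isolated by some term.* Take $p\in H$ and $S=H\setminus\{p\}$. As $A_p>0$ at $z_S$, some active $k$ has $p\in A(k)$, and by (10) $A(k)=\{p\}$. Either $k\in K_0$, or $k=\eta'_t$ with $t\ne p$.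

Let $H_a$ be the set of $p\in H$ for which some $k\in K_0$ has $A(k)=\{p\}$. The corresponding $\tau_k$, restricted to $H$, are positive multiples of distinct unit vectors, so $|H_a|\le d$. For $p\in H_*:=H\setminus H_a$ there is $\sigma(p)\in H\setminus\{p\}$ with $A'_{\sigma(p)}=\{p\}$. The map $\sigma$ is injective on $H_*$, since $A'_{\sigma(p)}$ determines $p$.

**Step 5.** *Purpose: switch off the term that isolates $p$.* Take $p\in H_*$ and $S=H\setminus\{p,\sigma(p)\}$, which is nonempty since $|H|\ge3$. Some active $k$ has $p\in A(k)$, and $A(k)\subseteq\{p,\sigma(p)\}$ by (10).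

If $k\in K_0$, then $A(k)=\{p,\sigma(p)\}$, since $p\notin H_a$.

Otherwise $k=\eta'_t$ with $t\in S$, so $t\ne\sigma(p)$, $p\in A'_t$ and $|A'_t|\le2$. Then $t\notin\sigma(H_*)$: if $t=\sigma(p')$, then $A'_t=\{p'\}$, so $p'=p$ and $t=\sigma(p)$, a contradiction. There are $|H|-|H_*|=|H_a|\le d$ elements $t\in H\setminus\sigma(H_*)$, and each of them serves at most two elements $p$. So this second alternative occurs for at most $2d$ elements $p$.

Hence there is $H_b\subseteq H_*$ with $|H_b|\ge|H_*|-2d\ge|H|-3d$ such that for each $p\in H_b$ some $k\in K_0$ has $A(k)=\{p,\sigma(p)\}$.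

**Step 6.** *Purpose: these two-element supports give many independent $\tau_k$.* Consider the simple graph on $H$ with edges $\{p,\sigma(p)\}$, $p\in H_b$. A vertex $q$ lies on at most the edges $\{q,\sigma(q)\}$ and $\{\sigma^{-1}(q),q\}$, so the maximum degree is at most $2$. An edge comes from at most two elements $p$, so there are at least $|H_b|/2$ edges. The components are paths and cycles of length at least $3$. Deleting one edge from each cycle leaves a forest with at least $\frac23\cdot\frac{|H_b|}2=\frac{|H_b|}3$ edges.

Vectors whose supports are exactly the distinct edges of a forest are linearly independent: in a vanishing linear combination the coefficient of an edge at a leaf is $0$, because no other vector is nonzero at the leaf; remove that edge and repeat. Apply this to the corresponding vectors $\tau_k|_H$: we get $|H_b|/3\le d$. Hence $|H|\le|H_b|+3d\le6d$.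

**Step 7.** *Purpose: conclude.* By Steps 1–6, $2\zeta-\epsilon\le|H|\le6d+2\le6(L-\epsilon+3)+2$, that is, $2\zeta+5\epsilon\le6L+20$. As $\epsilon\ge\zeta$, the lemma follows. $\blacksquare$

## 9. A random choice of two slots per block

**Proof of Theorem 1(b).** Let $L\ge1000$, and keep the assumption $r\le6L+5$. We choose two undoubled slots in each block that we want to keep in $G^+$, so that every extra can still be hit outside them.

**Step 1.** *Purpose: find a set $R$ of six slots that contains no $D(e)$.* By Lemma 10, $n_i:=|\Omega_i\setminus Z_i|\ge L-\frac{6L+20}7=\frac{L-20}7=:n\ge140$. By (4) and $|K_0|\ge0$ we have $\kappa\le3L+4$. Choose independent uniformly random $2$-subsets $R_i\subseteq\Omega_i\setminus Z_i$ and let $R=R_1\cup R_2\cup R_3$.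

Let $e$ be an extra with $0\notin D(e)$ and $|D(e)|\ge2$, and look at two elements of $D(e)$. If one of them lies in some $Z_i$, then $D(e)\subseteq R$ is impossible. If they lie in different blocks $i\ne j$, the probability that both are in $R$ is $\frac2{n_i}\cdot\frac2{n_j}=\frac4{n_in_j}$. If they lie in the same block $i$, it is $\frac2{n_i(n_i-1)}\le\frac4{n_i^2}$, since $n_i\ge2$. In all cases the probability that $D(e)\subseteq R$ is at most $4/n^2$. So the expected number of such $e$ with $D(e)\subseteq R$ is at most
$$(3L+4)\cdot\frac4{n^2}=\frac{196(3L+4)}{(L-20)^2}<1.$$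
Indeed, at $L=1000$ the numerator is $588784$ and the denominator is $960400$, and $\frac{3L+4}{(L-20)^2}=\frac3{L-20}+\frac{64}{(L-20)^2}$ decreases in $L$ for $L>20$. So some choice of $R$ contains no such $D(e)$. Fix it.

**Step 2.** *Purpose: hit all extras outside $R$.* Choose for each extra $e$ one element of $D(e)\setminus R$, as follows.

- If $0\in D(e)$, choose $0$.
- If $D(e)=\{t\}$ with $t\in\Omega$, choose $t$; here $t$ is doubled, so $t\in Z_i$ for some $i$, and $t\notin R$.
- Otherwise $0\notin D(e)$ and $|D(e)|\ge2$, so $D(e)\not\subseteq R$ by Step 1; choose any element of $D(e)\setminus R$.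

Let $N$ be the set of chosen elements. Then $|N|\le\kappa$, $N$ meets every $D(e)$, and $G^+:=\Omega^+\setminus N\supseteq R$, so $|G_i|\ge2$ for $i=1,2,3$.

**Step 3.** *Purpose: contradict the key lemma.* No extra has $D(e)\subseteq G^+$, so by Lemma 8 the matrix $M(G^+)$ has a nonnegative factorization of inner dimension $|K_0|$. By (5), $|K_0|\le|G^+|+3$. This contradicts Lemma 9.

Hence $\mathrm{xc}(P_L)\ge6L+6$ for $L\ge1000$, and with part (a) equality holds. For $L,L'\ge1000$ it follows that
$$\mathrm{xc}(P_L\times P_{L'})\le6L+6L'+11=(6L+6)+(6L'+6)-1=\mathrm{xc}(P_L)+\mathrm{xc}(P_{L'})-1.$$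
For $L=L'=1000$ this reads $12011<6006+6006$. This proves Theorem 1: additivity fails for $P_1=P_2=P_{1000}$. $\blacksquare$
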